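\title{Realization of fixed-point data for stably complex torus actions}

\begin{abstract}
Let a torus $T$ act with finitely many fixed points on a closed, oriented, stably complex manifold. Each fixed point carries a multiset of weights and a sign, and the localization formula, applied to the fixed submanifolds of the closed subgroups of $T$, imposes identities on these data. We prove that the identities are sufficient: every abstract family of weights and signs that satisfies them is the fixed-point data of such a manifold. Only the identities for subgroups of codimension one are needed, the realizing manifold is unique up to equivariant bordism, and the realization theorem extends to fixed sets of positive dimension. The proof starts from discs around the prescribed fixed points and removes the isotropy groups of the boundary one at a time by equivariant surgery.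
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Isotropy data}

Near a fixed point, a smooth action of a torus is linear. If the manifold is closed and the fixed points are isolated, the finite list of tangent representations at the fixed points is therefore the first invariant of the action, and one asks which lists occur. This paper answers the question for stably complex manifolds.

Let $T$ be a torus and $\widehat T=\mathrm{Hom}(T,S^1)$ its character group, written additively. For $\alpha\in\widehat T$ let $\mathbb C_\alpha$ be the one-dimensional representation with character $\alpha$. We identify $\widehat T$ with $H^2(BT;\mathbb Z)$ by sending $\alpha$ to the first Chern class of the line bundle $ET\times_T\mathbb C_\alpha$, so that $H^*(BT;\mathbb Q)$ is the polynomial ring on $\widehat T\otimes\mathbb Q$.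

Let $M$ be a closed oriented manifold of dimension $2n>0$ with a $T$-action whose fixed points are isolated, and with a $T$-equivariant stable complex structure: a complex $T$-vector bundle $\xi$ and an equivariant isomorphism $TM\oplus\mathbb R^l\cong\xi$ of real bundles, where $T$ acts trivially on $\mathbb R^l$. At a fixed point $p$ the space $T_pM$ has no nonzero fixed vector, so it is identified with the sum of the nontrivial weight spaces of $\xi_p$ and becomes a complex representation. Let $X_p$ be the multiset of its $n$ weights, and let $\varepsilon_p=1$ if the given orientation of $T_pM$ is the complex one and $\varepsilon_p=-1$ otherwise. The family $(X_p,\varepsilon_p)_{p\in M^T}$ is the \emph{isotropy data} of $M$. Both signs can occur on a connected manifold (Section~\ref{sec:examples}); this is what distinguishes stable from unstable complex structures here.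

\begin{definition}
\emph{Abstract isotropy data} is a family $(X_p,\varepsilon_p)_{p\in P}$, indexed by a finite set $P$, in which each $X_p$ is a multiset of $n$ nonzero elements of $\widehat T$ and $\varepsilon_p\in\{1,-1\}$. We put $V_p=\bigoplus_{\alpha\in X_p}\mathbb C_\alpha$. The data is \emph{realizable} if it is the isotropy data of a manifold $M$ as above, with $M^T=P$.
\end{definition}

The manifold must have no boundary, since otherwise the unit discs of the $V_p$ would realize everything; it need not be connected. The integer $n$ is not required to equal $\dim T$ (the introduction of \cite{GKMreal} phrases the definition with $n=\dim T$).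

\subsection{The localization conditions}

The Atiyah--Bott--Berline--Vergne (ABBV) formula, recalled in Section~\ref{sec:general}, expresses the integral of an equivariant class $\omega$ over $M$ as $\sum_p\varepsilon_p\,\omega|_p/\prod_{\alpha\in X_p}\alpha$. If $\deg\omega<\dim M$, the integral is zero. For monomials in the Chern classes of $\xi$, the restrictions $\omega|_p$ are monomials in the elementary symmetric polynomials of the weights, and we obtain identities that involve only the isotropy data. The same reasoning applies to the fixed submanifold $M^H$ of every closed subgroup $H\le T$, and separately to those of its components on which $H$ is the generic isotropy group and along which $H$ acts on the normal bundle by a given representation $\rho$. On these components there are more bundles to use, because the normal bundle splits according to the characters of $H$. The next definition records the outcome.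

A \emph{type} is a pair $(H,\rho)$, where $H\le T$ is a closed subgroup and $\rho$ is a finite-dimensional complex representation of $H$ with $\rho^H=0$; the zero representation is allowed. The \emph{codimension} of $H$, or of the type, is $\dim T/H$. Throughout, $k=\dim_{\mathbb C}\rho$, the distinct characters of $H$ that occur in $\rho$ are $\lambda_1,\dots,\lambda_s$ with multiplicities $k_1,\dots,k_s$, and $\lambda_0=0$ is the trivial character. For $p\in P$ let $X_p^j\subseteq X_p$ be the multiset of the weights whose restriction to $H$ is $\lambda_j$. Let $P(H,\rho)$ be the set of those $p\in P$ for which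
\begin{itemize}
\item the weights in $X_p^0$, which are characters of $T/H$, generate the group $\widehat{T/H}$, and
\item the sum of the $\mathbb C_\beta$ over the remaining weights $\beta$ is isomorphic to $\rho$ as a representation of $H$.
\end{itemize}
For such $p$ we have $X_p=X_p^0\amalg X_p^1\amalg\dots\amalg X_p^s$ with $|X_p^0|=n-k$ and $|X_p^j|=k_j$ for $j\ge1$. Let $\sigma_\ell(X)$ denote the $\ell$-th elementary symmetric polynomial in the elements of a multiset $X$.

\begin{definition}\label{def:L}
The data satisfies \emph{condition $L(H,\rho)$} if
\begin{equation}\label{eq:L}
\sum_{p\in P(H,\rho)}\varepsilon_p\,\frac{\prod_{j=0}^{s}\prod_{\ell\ge1}\sigma_\ell(X_p^j)^{h_{j,\ell}}}{\prod_{\alpha\in X_p^0}\alpha}=0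
\end{equation}
in the fraction field of $H^*(BT;\mathbb Q)$, for all nonnegative integers $h_{j,\ell}$ such that the degree $\sum_{j,\ell}\ell\,h_{j,\ell}$ of the numerator in the weights is less than $n-k$.
\end{definition}

That realizable data satisfies $L(H,\rho)$ for all types is shown in \cite{GKMreal} by ABBV localization; we include the argument in Section~\ref{sec:general}. The converse is posed there as an open conjecture, the ``realization challenge''.

\medskip\noindent\textbf{Problem.} \emph{Is all abstract isotropy data that satisfies $L(H,\rho)$ for all types $(H,\rho)$ realizable?}\medskip

It is stated in \cite{GKMreal} that the answer is positive when the action is required to be locally standard or, more generally, GKM. In general one may well doubt it. The conditions are identities over $\mathbb Q$ and concern numerators of small degree only, whereas for realizable data the sums in \eqref{eq:L} with numerators of arbitrary degree are polynomials in the weights with integer coefficients (Remark~\ref{rem:integral}). One could expect these integrality statements to be further, independent obstructions. They are not.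

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $(X_p,\varepsilon_p)_{p\in P}$ be abstract isotropy data satisfying $L(H,\rho)$ for all types with $\dim T/H=1$. Then there is a closed, oriented, stably complex $T$-manifold $M$ of dimension $2n$ with $M^T=P$ and isotropy data $(X_p,\varepsilon_p)_{p\in P}$. In particular, the answer to the Problem is yes.
\end{theorem}

\begin{theorem}\label{thm:B}
For abstract isotropy data the following are equivalent: \emph{(i)} it is realizable; \emph{(ii)} $L(H,\rho)$ holds for all types; \emph{(iii)} $L(H,\rho)$ holds for all types with $\dim T/H=1$. For given data, \emph{(iii)} involves only finitely many types with $P(H,\rho)\ne\emptyset$, up to isomorphism of $\rho$, and finitely many monomials. The realizing manifold is unique up to $T$-equivariant stably complex bordism, once its stable complex structure is normalized so that it induces the given orientation.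
\end{theorem}

\begin{corollary}[GKM case]\label{cor:GKM}
Suppose that the elements of each $X_p$ are pairwise linearly independent. Then the data is realizable if and only if for every type $(H,\rho)$ with $\dim T/H=1$ and $\dim\rho=n-1$ one has $\sum_{p\in P(H,\rho)}\varepsilon_p/\alpha_p=0$, where $\alpha_p$ is the unique weight at $p$ that is trivial on $H$.
\end{corollary}

Theorem~\ref{thm:C} extends the equivalence of (i)--(iii) to fixed sets of arbitrary dimension. Its proof is no longer than that of the isolated case, so we prove it directly. Remark~\ref{rem:rational} shows that Theorem~\ref{thm:A} also holds if ``generate'' is replaced by ``span rationally'' in the definition of $P(H,\rho)$.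

\subsection{The method}

Any realization is the union of discs $D(V_p)$ and a manifold without fixed points whose boundary is the union of the spheres $S(V_p)$. So we start from the discs and enlarge them, without creating fixed points, until the boundary is empty. The tool is a surgery along the fixed set of a subgroup (Lemma~\ref{lem:surgery}), which removes an isotropy group from the boundary as soon as this fixed set bounds together with its normal bundle. For a group $H$ of codimension one the fixed set is a circle bundle over a manifold $B$ with trivial action, and it bounds in the required way if $B$ bounds together with certain vector bundles; this is detected by characteristic numbers (Section~\ref{sec:one}). The numbers are computed by localization, and they vanish by $L(H,\rho)$ (Section~\ref{sec:suff}). When only isotropy groups of codimension at least two are left, the boundary can be filled with no condition at all (Section~\ref{sec:two}). The complex structure enters twice: it splits normal bundles into complex bundles indexed by characters, and complex bordism of products of the spaces $BU(k)$ has no torsion, so that identities over $\mathbb Q$ decide an integral question.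

\section{Circle actions in dimensions two and four}\label{sec:examples}

Let $T=S^1$ and $\widehat T=\mathbb Z$. The proper closed subgroups are the groups $\mu_a$ of $a$-th roots of unity, $a\ge1$. They have codimension one, and $\widehat{T/\mu_a}=a\mathbb Z$. For $H=T$ there is no condition, since $p\in P(T,\rho)$ forces $n-k=0$.

\subsection{Surfaces}\label{sub:surfaces}

Let $n=1$. The data consists of pairs $(a_p,\varepsilon_p)$ with $a_p\in\mathbb Z\smallsetminus\{0\}$. A point $p$ lies in $P(\mu_a,\rho)$ only if $\rho=0$ and $a_p=\pm a$, and the only numerator of degree less than $1$ is $1$. So the conditions say that for every $a\ge1$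
\[
\sum_{|a_p|=a}\varepsilon_p/a_p=0 :
\]
among the points with $|a_p|=a$, those with $\varepsilon_pa_p>0$ are as many as those with $\varepsilon_pa_p<0$. Match them in pairs. There are four kinds of pair, and each is realized by a sphere. The projective line with $t[z_0:z_1]=[z_0:t^az_1]$ realizes $(a,+),(-a,+)$, and with the opposite orientation it realizes $(a,-),(-a,-)$. The unit sphere $\Sigma$ of $\mathbb C_{b}\oplus\mathbb R$, $b=\pm a$, with $T\Sigma\oplus\mathbb R\oplus\mathbb R\cong(\mathbb C_b\oplus\mathbb R)\oplus\mathbb R=\mathbb C_b\oplus\mathbb C$, has the weight $b$ at both poles; the projection to $\mathbb C_b$ preserves the orientation on one hemisphere and reverses it on the other, so $\Sigma$ realizes $(b,+),(b,-)$.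

All four spheres arise from one construction. Take the discs $D(\mathbb C_{a_p})$, oriented by $\varepsilon_p$ times the complex orientation. The boundary circles with $|a_p|=a$ are copies of the orbit $T/\mu_a$, turned in one sense or in the other according to the sign of $\varepsilon_pa_p$. Their quotient by $T$ is a finite set $B$ of signed points, and the condition says that the signed count of $B$ is zero. So $B$ bounds a union $Q$ of intervals, the circles bound the annuli $Q\times T/\mu_a$, and gluing gives the spheres. The bundle $\xi$ causes no difficulty: over $T/\mu_a$ the bundle $T/\mu_a\times\mathbb C_{\pm a}$ has the invariant nowhere vanishing section $t\mapsto t^{\pm a}$, so the weights $a$ and $-a$ cannot be told apart there. The general proof follows this pattern: pass to the quotient, find a null-bordism there, lift it.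

This case also shows that the conditions cannot be changed in two obvious ways. The degree bound cannot be raised: for $\mathbb{CP}^1$ with data $(1,+),(-1,+)$ the numerator $\sigma_1$, of degree $n-k=1$, gives the sum $1+1=2\neq0$. Disconnected subgroups cannot be omitted: a single point of weight $2$ has $P(1,0)=\emptyset$, so it satisfies all conditions with $H$ connected, but it violates $L(\mu_2,0)$ and is not realizable.

\subsection{Two isotropy groups}\label{sub:cp2}

Let $n=2$ and consider three points with weights $\{1,2\}$, $\{-1,1\}$, $\{-2,-1\}$ and all signs $+1$; this is the data of $\mathbb{CP}^2$ with $t[z_0:z_1:z_2]=[z_0:tz_1:t^2z_2]$, but let us forget that. The nonempty conditions are $L(\mu_2,\mathrm{sign})$, which involves the first and the third point, and $L(1,0)$, which involves all three: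
\[
\tfrac12+\tfrac1{-2}=0;\qquad \tfrac1{2}+\tfrac1{-1}+\tfrac1{2}=0,\qquad \tfrac{3}{2}+\tfrac{0}{-1}+\tfrac{-3}{2}=0 .
\]
The circle acts on the three spheres $S(V_p)$ freely, except along the two orbits $S(\mathbb C_2)$ and $S(\mathbb C_{-2})$, which have isotropy $\mu_2$. We cannot pass to a smooth quotient before these are removed. By the first identity the two orbits bound an annulus, as in \S\ref{sub:surfaces}. Their normal bundles, with fibers $\mathbb C_1$ and $\mathbb C_{-1}$, differ by the factor $\mathbb C_2$, which is trivial over $T/\mu_2$, so they extend to a line bundle over the annulus. Attach its disc bundle to the three discs $D(V_p)$. The result $W$ has the same fixed points, and the action on $\partial W$ is free, because $\mu_2$ acts on the line bundle by $-1$.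

Now $\partial W$ is the circle bundle of a line bundle $\Lambda$ over a closed surface $B$, and $\xi$ descends to a stable complex structure $\xi_B$ on $B$. If $(B,\Lambda)$ bounds a stably complex $3$-manifold with a line bundle, the circle bundle of the latter closes up $W$. The obstructions are the integers $\int_Bc_1(\Lambda)$ and $\int_Bc_1(\xi_B)$. In general we have no description of $B$, which is the result of many surgeries. But $W\cup D(\Lambda)$ is a closed manifold whose fixed set consists of $P$ and $B$, and localization on it expresses the numbers of $B$ through the data at $P$. Here formula \eqref{eq:numbers} below gives, for weights $\{a_p,b_p\}$,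
\[
\int_Bc_1(\Lambda)=\sum_p\frac{\varepsilon_p}{a_pb_p},\qquad\int_Bc_1(\xi_B)=-\sum_p\varepsilon_p\frac{a_p+b_p}{a_pb_p},
\]
and both numbers vanish by the second and third identity.

\section{Stably complex $T$-manifolds}\label{sec:structured}

The conditions are sensitive to signs, so we fix conventions with some care. Manifolds and actions are smooth, manifolds are compact and may have boundary, and corners are straightened equivariantly. The isotropy group of $x$ is $T_x$. Since $T$ is connected, a closed subgroup of codimension $0$ equals $T$, and $T/H$ is a circle if $H$ has codimension $1$.

\subsection{Standard facts}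

Let $W$ be a $T$-manifold and $K\le T$ a closed subgroup.
\begin{itemize}
\item[(G1)] $W$ has finitely many isotropy groups, an invariant metric, an equivariant collar, and invariant submanifolds have equivariant tubular neighborhoods. The set $W^K$ is a submanifold with $\partial(W^K)=(\partial W)^K$; its components are $T$-invariant because $T$ is abelian and connected. If $W$ is connected and $K$ fixes a nonempty open set, then $K$ fixes $W$.
\item[(G2)] If $r:W\to N$ is an equivariant deformation retraction, every $T$-bundle $F$ on $W$ is isomorphic to $r^*(F|_N)$ by an isomorphism that is the identity over $N$.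
\item[(G3)] If $K$ acts trivially on $N$, a complex $T$-bundle on $N$ is the direct sum of $T$-subbundles on which $K$ acts by its various characters. A real or complex $T$-bundle $F$ on $N$ is the sum of $F^K$ and a canonical complement.
\item[(G4)] Let $K\le G\le T$ be closed, let $K$ act trivially and $G/K$ freely on $N$, and let $\pi:N\to N/G$ be the projection. If $K$ acts trivially on a $T$-bundle $F$ on $N$, then $F/G$ is a $T$-bundle on $N/G$, with $G$ acting trivially, and $F\cong\pi^*(F/G)$ canonically.
\item[(G5)] The restriction $\widehat T\to\widehat K$ is onto, with kernel $\widehat{T/K}$. If $A\le\widehat T$ is a subgroup and $L=\bigcap_{\alpha\in A}\ker\alpha$, then $A=\widehat{T/L}$ and $\dim T/L=\operatorname{rank}A$.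
\end{itemize}
Since characters separate the points of $T/K$, fact (G5) gives: \emph{characters $\alpha_1,\dots,\alpha_u$ trivial on $K$ generate $\widehat{T/K}$ if and only if $\bigcap_i\ker\alpha_i=K$} (the empty intersection is $T$).

\subsection{Structures, boundaries, gluing}

A \emph{structure} on a $T$-manifold $W$ is an equivalence class of pairs $(\xi,\varphi)$, where $\xi$ is a complex $T$-bundle and $\varphi:TW\oplus\mathbb R^l\to\xi$ is a $T$-isomorphism of real bundles, $T$ acting trivially on $\mathbb R^l$; the number $l$ may depend on the component. The equivalence is generated by homotopies of $\varphi$ through such isomorphisms, complex $T$-isomorphisms of $\xi$, and the stabilization $(\xi\oplus\mathbb C,\varphi\oplus\mathrm{id})$ with $\mathbb R^2=\mathbb C$. A \emph{structured $T$-manifold} is a $T$-manifold with a structure; it is always given the induced orientation $o(W)$, for which $o(W)\wedge o(\mathbb R^l)$ corresponds to the complex orientation of $\xi$. An isomorphism $W\cong W'$ is an equivariant diffeomorphism that matches the structures. We may always assume $l\ge1$. Composing $\varphi$ with a reflection of $\mathbb R^l$ gives a structured manifold $-W$ with the same $\xi$ and the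 opposite orientation. The following lemma, with $a=0$, shows that $-W$ does not depend on the reflection; with $a=1$ it will settle all signs.

\begin{lemma}\label{lem:perm}
Let $TW=F\oplus\mathbb R^a$ as $T$-bundles, with trivial action on $\mathbb R^a$, let $\varphi:F\oplus\mathbb R^{a+l}\to\xi$ represent the structure of $W$, $l\ge1$, and let $g\in O(a+l)$. Then $\varphi\circ(\mathrm{id}_F\oplus g)$ represents $W$ if $\det g=1$ and $-W$ if $\det g=-1$.
\end{lemma}

\begin{proof}
If $\det g=1$, a path from $g$ to $1$ in $SO(a+l)$ gives a homotopy through $T$-isomorphisms. If $\det g=-1$, write $g=\tau g'$ with $\tau$ a reflection of $\mathbb R^l$ and $g'\in SO(a+l)$, and deform $g'$ to $1$.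
\end{proof}

\emph{Boundaries.} Let $\nu$ be an invariant outward pointing vector field along $\partial W$; such fields form a convex set. The boundary is structured by
\[
T\partial W\oplus\mathbb R\oplus\mathbb R^l\to\xi,\qquad(v,x,y)\mapsto\varphi(v+x\nu,y).
\]
Thus $o(\partial W)\wedge\nu=o(W)$ and $\partial(-W)=-\partial W$. The cylinder $W\times[0,1]$ over a closed $W$ is structured by $(v+x\,\partial_t,y')\mapsto\varphi(v,(x,y'))$, $y'\in\mathbb R^{l-1}$. At the end $1$ we have $\nu=\partial_t$ and recover $\varphi$; at the end $0$ we have $\nu=-\partial_t$. So $\partial(W\times[0,1])=W\sqcup-W$, with $W$ at the end $1$.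

\emph{Adapting representatives.} Let $Y\subseteq\partial W$ be a compact invariant submanifold of codimension $0$, and let $(\xi',\psi)$ be any representative of its structure. After stabilizing both sides there is a complex isomorphism $\xi|_Y\cong\xi'$ under which the boundary representative is homotopic to $\psi$, that is, there is a path $g_s$ of automorphisms of $TW|_Y\oplus\mathbb R^l$ with $g_0=\mathrm{id}$ such that $\varphi g_1$ induces $\psi$. Take an invariant neighborhood of $Y$ in $W$ with an equivariant deformation retraction $r$ onto $Y$, and an invariant function $f:W\to[0,1]$ supported in it with $f|_Y=1$. By (G2) the automorphism $x\mapsto g_{f(x)}(r(x))$ makes sense on $W$; it is homotopic to the identity. So $\varphi$ can be chosen in its class so that it induces $\psi$ on $Y$ exactly.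

\emph{Gluing.} Let $Y\subseteq\partial W_1$ and $-Y\subseteq\partial W_2$. Let $\psi$ be the representative induced on $Y$ by $\varphi_1$, and adapt $\varphi_2$ so that $\varphi_2(v+x\nu_2,y)=\psi(v,-x,y)$. In $W_1\cup_YW_2$ we have $\nu_2=-\nu_1$, hence $\varphi_2(v+x\nu_1,y)=\psi(v,x,y)=\varphi_1(v+x\nu_1,y)$, and the union is structured. A \emph{bordism from $X$ to $X'$} is a structured $U$ with $\partial U=X'\sqcup-X$. If $\partial W=X$, then $W\cup U$ has boundary $X'$; if $\partial U'=X'$, then $-U\cup U'$ has boundary $X$.

\subsection{Disc bundles and fixed sets}

Let $Z$ be structured by $(\xi_Z,\varphi_Z)$ and let $q:E\to Z$ be a complex $T$-bundle with an invariant Hermitian metric; its rank may depend on the component. An invariant connection gives $TD(E)\cong q^*(TZ\oplus E)$, and the disc bundle $D(E)$ is structured by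
\[
TD(E)\oplus\mathbb R^l\to q^*(\xi_Z\oplus E),\qquad(v+e,y)\mapsto(\varphi_Z(v,y),e).
\]
Its orientation is that of $Z$ followed by the complex orientation of $E$. For rank $0$ we have $D(E)=Z$ and $S(E)=\emptyset$.

Conversely, let $W$ be structured, $K\le T$ closed, and $N$ a union of components of $W^K$. The normal bundle $E$ of $N$ is the complement of $TN=(TW|_N)^K$ in the sense of (G3). Being $K$-equivariant, $\varphi$ maps $TN\oplus\mathbb R^l$ onto $\xi^K|_N$ and $E$ onto the complement of $\xi^K|_N$. So $N$ is structured by $\xi_N=\xi^K|_N$, on which $K$ acts trivially, and $E$ is a complex $T$-bundle with $E^K=0$. The fiber of $E$, as a complex representation of $K$, is constant on components of $N$; we call it the \emph{normal representation}. Since $\nu$ can be taken tangent to $N$, the two structures on $\partial N$, as a boundary and as a part of $(\partial W)^K$, agree, and $E|_{\partial N}$ is the normal bundle in $\partial W$. Finally, a tubular neighborhood of $N$ in $W$ is isomorphic to $D(E)$ as a structured manifold: by (G2) both $TW$ and $\xi$ are pulled back from $N$, and then $\varphi_s(e)=\varphi(se)$, $s\in[0,1]$, is a homotopy from $\varphi$ to the pullback of $\varphi|_N=\varphi_N\oplus\mathrm{id}_E$.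

A structure on a point is an isomorphism $\mathbb R^l\to\mathbb C^{l/2}$ up to homotopy. As $GL(l,\mathbb R)$ has two components, there are two structured points $\mathrm{pt}^{+}$ and $\mathrm{pt}^{-}=-\mathrm{pt}^+$, distinguished by their orientations.

\subsection{Surgery along a fixed set}

\begin{lemma}\label{lem:surgery}
Let $X$ be a closed structured $T$-manifold, $K\le T$ closed, $N$ a union of components of $X^K$, and $E$ its normal bundle. Let $Z$ be a structured $T$-manifold with $\partial Z\cong N$ and $E_Z\to Z$ a complex $T$-bundle with $E_Z|_N\cong E$. Then there is a bordism $U$ from $X$ to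
\[
X'=(X\smallsetminus\operatorname{int}D(E))\cup-S(E_Z),
\]
and every isotropy group of $U$ is an isotropy group of $X$ or of $D(E_Z)$.
\end{lemma}

\begin{proof}
Discard the components of $Z$ without boundary. We have $\partial D(E_Z)=D(E)\cup S(E_Z)$. On the part $D(E)$ the boundary structure is $(v+e,x,y)\mapsto(\varphi_Z(v+x\nu,y),e)$, which is the disc bundle structure for $E$ over $\partial Z\cong N$, hence the structure inherited from $X$. So $-D(E_Z)$ can be glued to $X\times[0,1]$ along $D(E)\subseteq X\times\{1\}$, and the union $U$ has boundary $X'\sqcup-X$.
\end{proof}

\subsection{Quotients by free circle actions}\label{sub:circle}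

Let $G\le T$ be a closed subgroup and $\chi:G\to S^1$ a surjective character with kernel $K$. Let $N$ be a closed $T$-manifold structured by $\varphi_N:TN\oplus\mathbb R^l\to\xi_N$, such that $K$ acts trivially on $N$ and on $\xi_N$ and the circle $G/K\cong S^1$ acts freely on $N$. Let $\pi:N\to B=N/G$, and let $w$ be the vector field that generates the circle action; it is $T$-invariant. A $T$-invariant connection gives $TN=\pi^*TB\oplus\mathbb Rw$. By (G4), $\xi_N$ descends to $\xi_B=\xi_N/G$ and $\varphi_N$ descends to a structure on the $T$-manifold $B$,
\begin{equation}\label{eq:phiB}
\varphi_B:TB\oplus\mathbb R\oplus\mathbb R^l\to\xi_B,\qquad\varphi_B(u,\theta,y)=\varphi_N(u+\theta w,y).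
\end{equation}
Let $\Lambda\to B$ be the line bundle
\begin{equation}\label{eq:Lambda}
\Lambda=(N\times\mathbb C)/G,\qquad g(n,z)=(gn,\chi(g)^{-1}z),
\end{equation}
with the $T$-action $t[n,z]=[tn,z]$. For $g\in G$ we have $g[n,z]=[n,\chi(g)z]$, so $G$ acts on the fibers through $\chi$. The map $n\mapsto[n,1]$ is an equivariant diffeomorphism $N\cong S(\Lambda)$.

\begin{lemma}\label{lem:cap}
With the disc bundle structure over $B$, we have $\partial D(\Lambda)\cong-N$.
\end{lemma}

\begin{proof}
Over $S(\Lambda)=N$ the pullback of $\Lambda$ has the invariant tautological section $n\mapsto[n,1]$, which identifies it with $\mathbb C$, with trivial action, so that $\nu$ corresponds to $1$ and $w$ to $i$. The boundary structure of $D(\Lambda)$ and the stabilized structure of $N$ are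
\begin{align*}
(u+\theta w,x,\theta',y)&\mapsto(\varphi_B(u,\theta',y),\,x+i\theta),\\
(u+\theta w,y,x_1,x_2)&\mapsto(\varphi_B(u,\theta,y),\,x_1+ix_2).
\end{align*}
Both are isomorphisms $\pi^*TB\oplus\mathbb R^{l+3}\to\xi_N\oplus\mathbb C$, and the first is the second composed with the permutation of coordinates $(\theta,x,\theta',y)\mapsto(\theta',y,x,\theta)$. Moving the block $(\theta,x)$ of length two to the end is an even permutation, and one transposition remains. So the determinant is $-1$, and Lemma~\ref{lem:perm} applies.
\end{proof}

\section{Arbitrary fixed sets, and necessity}\label{sec:general}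

\subsection{Localization}

Write $H_T^*(N)=H^*(ET\times_TN;\mathbb Q)$. A complex $T$-bundle $E$ on $N$ induces a bundle on $ET\times_TN$, whose Chern classes $c_\ell(E)$ and Euler class $e(E)$, the top Chern class, are the equivariant classes of $E$; over a point, $c_1(\mathbb C_\alpha)=\alpha$. If $N$ is closed and oriented, integration along the fiber of $ET\times_TN\to BT$ is an $H^*(BT;\mathbb Q)$-linear map $\int_N:H_T^*(N)\to H^{*-\dim N}(BT;\mathbb Q)$. In particular $\int_N\omega=0$ if $\deg\omega<\dim N$.

If $T$ acts trivially on $F$, then $H_T^*(F)=H^*(F;\mathbb Q)\otimes H^*(BT;\mathbb Q)$, and the classes of a bundle with trivial action are the ordinary ones. For a complex $T$-bundle $E$ of rank $\kappa$ and $\gamma\in\widehat T$,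
\begin{equation}\label{eq:twist}
c_\ell(E\otimes\mathbb C_{\gamma})=\sum_{u=0}^{\ell}\binom{\kappa-u}{\ell-u}\gamma^{\ell-u}c_u(E).
\end{equation}
Indeed, by the splitting principle this is the expansion of $\sigma_\ell(x_1+\gamma,\dots,x_\kappa+\gamma)$, and a given set of $u$ indices lies in $\binom{\kappa-u}{\ell-u}$ sets of $\ell$ indices. If $F$ is connected with trivial action and $E^T=0$, then $E=\bigoplus_\alpha E'_\alpha\otimes\mathbb C_\alpha$ with $\alpha\ne0$ and trivial action on $E'_\alpha$; these $\alpha$ are the \emph{weights} of $E$. By \eqref{eq:twist}, $e(E)$ is a product of powers of the weights plus a nilpotent element, so it is invertible in $H^*(F;\mathbb Q)\otimes\operatorname{Frac}H^*(BT;\mathbb Q)$.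

\medskip\noindent\textbf{ABBV formula.} \emph{Let $N$ be a closed oriented $T$-manifold. Suppose that each component $F$ of $N^T$ is oriented and that its normal bundle $E_F$ is a complex $T$-bundle, so that $o(N)$ is $o(F)$ followed by the complex orientation. Then for $\omega\in H_T^*(N)$}
\[
\int_N\omega=\sum_F\int_F\frac{\omega|_F}{e(E_F)}\quad\text{in }\operatorname{Frac}H^*(BT;\mathbb Q).
\]

\subsection{Fixed data}

\emph{Fixed data of dimension $m$} is a finite family $(F_p,E_p)_{p\in P}$, where $F_p$ is a closed connected structured manifold with trivial $T$-action, $E_p\to F_p$ is a complex $T$-bundle with $E_p^T=0$, and $\dim F_p+2\operatorname{rk}E_p=m$ for all $p$. Let $\xi_p$ be the bundle of the structure of $F_p$; the action on it is trivial, and its Chern classes are the stable Chern classes of $TF_p$. A \emph{partial realization} is a structured $T$-manifold $W$ of dimension $m$ such that $W^T$ lies in the interior and is isomorphic to $\bigsqcup_pF_p$ as a structured manifold, with normal bundles $E_p$. A \emph{realization} is a closed partial realization.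

For a type $(H,\rho)$ let $E_p^j\subseteq E_p$ be the subbundle on which $H$ acts by $\lambda_j$; thus $E_p^0=E_p^H$. Let $P(H,\rho)$ be the set of those $p$ for which the weights of $E_p^0$ generate $\widehat{T/H}$ and the fibers of the complement of $E_p^0$ are isomorphic to $\rho$ over $H$. \emph{Condition $L(H,\rho)$} for fixed data is
\begin{equation}\label{eq:Lgen}
\sum_{p\in P(H,\rho)}\int_{F_p}\frac{\prod_\ell c_\ell(\xi_p\oplus E_p^0)^{h_{0,\ell}}\prod_{j=1}^s\prod_\ell c_\ell(E_p^j)^{h_{j,\ell}}}{e(E_p^0)}=0
\end{equation}
whenever the cohomological degree $2\sum_{j,\ell}\ell\,h_{j,\ell}$ of the numerator is less than $m-2k$.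

\begin{theorem}\label{thm:C}
Fixed data $(F_p,E_p)_{p\in P}$ has a realization if and only if $L(H,\rho)$ holds for all types with $\dim T/H=1$. If $L(H,\rho)$ holds for these types, it holds for all types.
\end{theorem}

We prove that realizable data satisfies $L(H,\rho)$ for all types (Proposition~\ref{prop:nec}) and that the types of codimension one suffice for realizability (Section~\ref{sec:suff}); the last statement follows by applying sufficiency and then necessity. The reader interested in isolated fixed points may use the following dictionary throughout.

\begin{lemma}\label{lem:dict}
To abstract isotropy data $(X_p,\varepsilon_p)_{p\in P}$ attach the fixed data $F_p=\mathrm{pt}^{\varepsilon_p}$, $E_p=V_p$ of dimension $m=2n$.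
\begin{itemize}
\item[(a)] The two definitions of $P(H,\rho)$ and of $L(H,\rho)$ agree.
\item[(b)] A realization of the fixed data realizes the isotropy data. Conversely, if $M$ realizes the isotropy data, replace its structure by the opposite one on those components where the induced orientation differs from the given one; then $M$ still realizes the isotropy data, and it is a realization of the fixed data.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $E_p^j=\bigoplus_{\alpha\in X_p^j}\mathbb C_\alpha$, so $c_\ell(E_p^j)=\sigma_\ell(X_p^j)$ and $e(E_p^0)=\prod_{\alpha\in X_p^0}\alpha$; the bundle $\xi_p$ is trivial, $\int_{F_p}$ is multiplication by $\varepsilon_p$, and weights have cohomological degree $2$.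

(b) Passing to the opposite structure does not change $\xi$, the restriction of $\varphi$ to $TM$, or the given orientation, so it does not change the isotropy data. If the given orientation is the induced one, it equals at $p$ the orientation of the structured point $p$ followed by the complex orientation of the normal space $T_pM$. Hence the structured point $p$ is $\mathrm{pt}^{\varepsilon}$, where $\varepsilon$ is the sign of $p$ in the isotropy data. This gives both directions.
\end{proof}

The replacement in (b) is the normalization in Theorem~\ref{thm:B}. It is needed there: $\mathbb{CP}^1$ with its usual orientation and with its usual structure or the opposite one has the same isotropy data, but the Chern numbers $\int c_1(\xi)$ for the induced orientations are $2$ and $-2$.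

\subsection{The submanifold of a type}

For a structured $T$-manifold $W$ and a type $(H,\rho)$, let $W(H,\rho)$ be the union of those components of $W^H$ that have normal representation $\rho$ and contain a point with isotropy group exactly $H$. It is structured by $\xi^H$, and its normal bundle splits as $\bigoplus_{j=1}^s\mathcal E^j$ according to the characters $\lambda_j$. The next lemma explains the definition of $P(H,\rho)$.

\begin{lemma}\label{lem:type}
Let $W$ be a partial realization of $(F_p,E_p)_{p\in P}$ and $N=W(H,\rho)$. Then $\dim N=m-2k$ and $N^T=\bigsqcup_{p\in P(H,\rho)}F_p$. For $p\in P(H,\rho)$ the normal bundle of $F_p$ in $N$ is $E_p^0$, the bundle $\xi^H|_{F_p}$ is stably isomorphic to $\xi_p\oplus E_p^0$, we have $\mathcal E^j|_{F_p}=E_p^j$, and $o(N)$ is $o(F_p)$ followed by the complex orientation of $E_p^0$.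
\end{lemma}

\begin{proof}
Let $p\in P$ and let $C$ be the component of $W^H$ that contains $F_p$. In the tubular neighborhood $D(E_p)$ of $F_p$, the set $C$ is $D(E_p^0)$, and its normal representation is the fiber of the complement of $E_p^0$. Let $L\supseteq H$ be the intersection of the kernels of the weights of $E_p^0$. The group $L$ fixes $D(E_p^0)$, hence all of $C$ by (G1), and a vector of $E_p^0$ all of whose weight components are nonzero has isotropy group exactly $L$. So $L$ is the pointwise stabilizer of $C$, and $C$ contains a point with isotropy $H$ if and only if $L=H$. By (G5) this means that the weights of $E_p^0$ generate $\widehat{T/H}$. Thus $C\subseteq N$ if and only if $p\in P(H,\rho)$. The remaining statements follow from $\xi|_{F_p}=\xi^T\oplus E_p$, where $\xi^T$ represents the structure of $F_p$, by taking the parts on which $H$ acts by $\lambda_j$.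
\end{proof}

\begin{proposition}\label{prop:nec}
If the fixed data has a realization $M$, then $L(H,\rho)$ holds for all types.
\end{proposition}

\begin{proof}
Let $N=M(H,\rho)$ and $\omega=\prod_\ell c_\ell(\xi^H)^{h_{0,\ell}}\prod_{j,\ell}c_\ell(\mathcal E^j)^{h_{j,\ell}}\in H_T^*(N)$. By Lemma~\ref{lem:type} and the ABBV formula, the left side of \eqref{eq:Lgen} is $\int_N\omega$. It vanishes if $\deg\omega<m-2k=\dim N$.
\end{proof}

\begin{remark}\label{rem:integral}
For exponents of arbitrary degree the left side of \eqref{eq:Lgen} is still $\int_N\omega$, and $\omega$ and integration along the fiber are defined over $\mathbb Z$, so it lies in $H^*(BT;\mathbb Z)$. By Theorem~\ref{thm:C} this integrality is a consequence of the conditions of codimension one.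
\end{remark}

\section{Isotropy groups of codimension at least two}\label{sec:two}

The torus $S^1\times S^1$, acting on itself, bounds $D^2\times S^1$: the isotropy group of the boundary has codimension $2$, and filling in the orbits of one circle creates an isotropy group of codimension $1$ but no fixed point. The next proposition says that this is always possible, at the cost of one codimension. If some circle $S\le T$ acts freely, Lemma~\ref{lem:cap} does it. In general $S$ can only be chosen to act with finite isotropy groups, and we first reduce their orders by surgery.

\begin{proposition}\label{prop:two}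
Let $c\ge1$, and let $X$ be a closed structured $T$-manifold all of whose isotropy groups have codimension at least $c$. Then $X=\partial U$, where $U$ is structured and all isotropy groups of $U$ have codimension at least $c-1$.
\end{proposition}

\begin{proof}
Assume $X\neq\emptyset$, and let $K_1,\dots,K_r$ be the isotropy groups of $X$. Since $c\ge1$, their Lie algebras are proper subspaces of the Lie algebra of $T$. The lattice $\ker\exp$ is not contained in their union, because a product of nonzero linear forms does not vanish on a lattice of full rank. A lattice vector outside the union generates a circle $S\le T$ with all $S\cap K_i$ finite. Fix an isomorphism $S\cong S^1$ and extend it, by (G5), to a character $\kappa$ of $T$. Let $\mathcal H$ be the set of closed subgroups $K\le T$ such that $K\cap S$ is finite and $K\subseteq K_iS$ for some $i$. It contains the $K_i$. Closed subgroups of $K_iS$ have codimension at least $c-1$, so it suffices to prove the following.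

\emph{Claim. Every closed structured $X$ with isotropy groups in $\mathcal H$ bounds a structured $U$ each of whose isotropy groups is contained in some $K_iS$.}

We use induction on $d=\max_x|T_x\cap S|$, starting from the trivial case $X=\emptyset$. Let $\mu_d\le S$ be the subgroup of order $d$ and $N=X^{\mu_d}$. For $x\in N$ the group $T_x\cap S$ contains $\mu_d$ and has order at most $d$, so it equals $\mu_d$. Hence \S\ref{sub:circle} applies to $N$ with $G=S$, $\chi(g)=g^d$, $K=\mu_d$, $\xi_N=\xi^{\mu_d}|_N$. Let $\pi:N\to B=N/S$ and $\Lambda$ be as there, and let $Z=-D(\Lambda)$ with projection $q:Z\to B$. By Lemma~\ref{lem:cap}, $\partial Z\cong N$.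

It remains to extend the normal bundle $E$ of $N$ over $Z$. It does not descend to $B$, because $\mu_d$ acts on it nontrivially, but its isotypic parts do after a twist. Write $E=\bigoplus_{j=1}^{d-1}E^j$, where $\zeta\in\mu_d$ acts on $E^j$ by $\zeta^j$. The group $\mu_d$ acts trivially on $E^j\otimes\mathbb C_{-j\kappa}$, so by (G4) this bundle is $\pi^*\bar E^j$ for a $T$-bundle $\bar E^j$ on $B$ on which $S$ acts trivially. Put $E_Z=\bigoplus_jq^*\bar E^j\otimes\mathbb C_{j\kappa}$. Then $E_Z|_N\cong E$.

Lemma~\ref{lem:surgery} gives a bordism $U_0$ from $X$ to $X'$. The projection $D(E_Z)\to B$ is equivariant, so the isotropy group of a point over $\pi(x)$ is contained in $T_{\pi(x)}=T_xS$, hence in some $K_iS$. A point of $S(E_Z)$ has a nonzero component in a fiber of some $\bar E^j\otimes\mathbb C_{j\kappa}$ with $1\le j\le d-1$, on which $g\in S$ acts by $g^j$; so its $S$-isotropy group has order at most $j\le d-1$. A point of $X\smallsetminus N$ has $S$-isotropy group of order less than $d$, as $\mu_d$ is the only subgroup of order $d$. Therefore $X'$ has isotropy groups in $\mathcal H$, and either $X'=\emptyset$ (this is the case if $d=1$, when $N=X$ and $E=0$) or its value of $d$ is smaller. By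 induction $X'=\partial U'$, and $U=-U_0\cup U'$ proves the claim.
\end{proof}

For $c=2$ the manifold $U$ has no fixed points; this is why only types of codimension one are needed. For $c=1$ the proposition says that a closed structured manifold without fixed points bounds, which will give uniqueness; but then $U$ may have fixed points, which cannot be avoided when $X$ is a single circle $S(\mathbb C_a)$ as in \S\ref{sub:surfaces}. A group of codimension one must therefore be removed by a null-bordism in which the circle $T/H$ still acts freely.

\section{One isotropy group of codimension one}\label{sec:one}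

We recall complex bordism. For a space $Y$, the group $MU_b(Y)$ consists of bordism classes of pairs $(B,f)$, where $B$ is a closed structured manifold of dimension $b$ (for the trivial group) and $f:B\to Y$ is a map; the class of $(B,f)$ is zero if and only if $B=\partial Q$ with $Q$ structured and $f$ extends to $Q$. A structure $\xi_B$ determines a complex structure on the stable normal bundle $\nu_B$, with $c(\nu_B)c(\xi_B)=1$, and the Pontryagin--Thom construction gives $MU_b(Y)=\pi_b(MU\wedge Y_+)$. The coefficient groups $MU_b$ are free abelian and vanish for odd $b$. The integral homology of $BU(\kappa)$ is free and concentrated in even degrees, and its cohomology is the polynomial ring on the Chern classes.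

\begin{lemma}\label{lem:MU}
Let $B$ be a closed structured manifold of dimension $b$ with a complex line bundle $\Lambda$ and complex bundles $\bar E^1,\dots,\bar E^s$ of ranks $k_1,\dots,k_s$. Suppose that all numbers
\begin{equation}\label{eq:charnum}
\int_Bc_1(\Lambda)^h\prod_\ell c_\ell(\xi_B)^{h_{0,\ell}}\prod_{j=1}^s\prod_\ell c_\ell(\bar E^j)^{h_{j,\ell}}
\end{equation}
of total cohomological degree $b$ vanish; for odd $b$ this is no condition. Then $B=\partial Q$ with $Q$ structured, and $\Lambda$ and the $\bar E^j$ extend to complex bundles on $Q$.
\end{lemma}

\begin{proof}
Let $Y=BU(1)\times\prod_jBU(k_j)$ and let $f:B\to Y$ classify the bundles. The Atiyah--Hirzebruch spectral sequence $H_*(Y;MU_*)\Rightarrow MU_*(Y)$ is free and concentrated in even degrees. So it collapses, and $MU_b(Y)$ has a finite filtration with free quotients; it is torsion-free. The Hurewicz map of a spectrum is an isomorphism after tensoring with $\mathbb Q$, so the composite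
\[
\pi_b(MU\wedge Y_+)\to H_b(MU\wedge Y_+;\mathbb Q)\cong H_b(BU\times Y;\mathbb Q)
\]
with the Thom isomorphism has torsion kernel and is therefore injective. It sends $[B,f]$ to $(\nu_B\times f)_*[B]$. This homology class is determined by its pairings with monomials in the Chern classes of the universal bundles. Since the $c_\ell(\nu_B)$ are polynomials in the $c_\ell(\xi_B)$, these pairings are linear combinations of the numbers \eqref{eq:charnum}. Hence $[B,f]=0$.
\end{proof}

Now fix a type $(H,\rho)$ of codimension one, a generator $\chi$ of $\widehat{T/H}\cong\mathbb Z$, and characters $\gamma_j\in\widehat T$ extending $\lambda_j$, which exist by (G5). Then $\chi:T\to S^1$ is onto with kernel $H$. Let $N$ be a closed structured $T$-manifold of pure dimension, all of whose isotropy groups equal $H$, such that $H$ acts trivially on $\xi_N$. Let $E=\bigoplus_{j=1}^sE^j$ be a complex $T$-bundle on $N$ with fibers isomorphic to $\rho$ over $H$, where $H$ acts on $E^j$ by $\lambda_j$. Apply \S\ref{sub:circle} with $G=T$ to obtain $B=N/T$, $\xi_B$, $\varphi_B$ and $\Lambda$, and put $\bar E^j=(E^j\otimes\mathbb C_{-\gamma_j})/T$. We call the numbers \eqref{eq:charnum} for $(B;\Lambda,\bar E^j)$ the \emph{characteristic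 numbers of $(N,E)$}.

\begin{proposition}\label{prop:one}
If the characteristic numbers of $(N,E)$ vanish, there are a structured $T$-manifold $Z$ with $\partial Z\cong N$, all of whose isotropy groups equal $H$, and a complex $T$-bundle $E_Z$ on $Z$ with $E_Z|_N\cong E$ and fibers isomorphic to $\rho$ over $H$.
\end{proposition}

\begin{proof}
Let $Q$, $\Lambda_Q$, $\bar E^j_Q$ be given by Lemma~\ref{lem:MU}. After stabilizing $\varphi_N$, which stabilizes $\varphi_B$, and adapting representatives, the structure of $Q$ is $\psi:TQ\oplus\mathbb R^l\to\xi_Q$ with $l\ge1$ and $\psi(v+x\nu,y)=\varphi_B(v,x,y)$ along $B$. Let $q:S(\Lambda_Q)\to Q$ be the circle bundle, with $T$ acting on the fibers through $\chi$; on the boundary $S(\Lambda)=N$ this is the given action. All isotropy groups are $\ker\chi=H$. Extend the connection of $N\to B$ by a partition of unity, so that $TS(\Lambda_Q)=q^*TQ\oplus\mathbb Rw$, and reverse the construction \eqref{eq:phiB}: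
\[
TS(\Lambda_Q)\oplus\mathbb R^{l-1}\to q^*\xi_Q,\qquad(u+\theta w,y')\mapsto\psi(u,(\theta,y')).
\]
On the boundary, where $q^*\xi_Q=\pi^*\xi_B=\xi_N$, the induced structure is
\[
(v+\theta w,x,y')\mapsto\psi(v+x\nu,(\theta,y'))=\varphi_B(v,x,(\theta,y')),
\]
while the structure of $N$ is $(v+\theta w,(x,y'))\mapsto\varphi_B(v,\theta,(x,y'))$. They differ by the transposition of $\theta$ and $x$, so $\partial S(\Lambda_Q)\cong-N$ by Lemma~\ref{lem:perm}. Take $Z=-S(\Lambda_Q)$ and $E_Z=\bigoplus_jq^*\bar E^j_Q\otimes\mathbb C_{\gamma_j}$. By (G4), $E_Z|_N=\bigoplus_j\pi^*\bar E^j\otimes\mathbb C_{\gamma_j}\cong E$.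
\end{proof}

\section{Sufficiency}\label{sec:suff}

Let $(F_p,E_p)_{p\in P}$ be fixed data of dimension $m$. We first compute the characteristic numbers that Proposition~\ref{prop:one} requires, then remove one isotropy group from the boundary of a partial realization, and then organize the induction.

\subsection{Characteristic numbers by localization}

Let $W$ be a partial realization with boundary $X$, and let $H$ be a subgroup of codimension one such that
\begin{equation}\label{eq:max}
\text{every point of }X^H\text{ has isotropy group exactly }H.
\end{equation}
Fix a type $(H,\rho)$ and $\chi$, $\gamma_j$ as in Section~\ref{sec:one}. Let $N$ be the union of the components of $X^H$ with normal representation $\rho$ and $E$ its normal bundle in $X$; assume $N\ne\emptyset$. By \eqref{eq:max} the pair $(N,E)$ is as in Section~\ref{sec:one}. It has $\dim N=m-2k-1$ and $\dim B=m-2k-2$.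

\begin{lemma}\label{lem:numbers}
If the data satisfies $L(H,\rho)$, the characteristic numbers of $(N,E)$ vanish.
\end{lemma}

\begin{proof}
If $m$ is odd, then $\dim B$ is odd and there is nothing to prove. Let $m$ be even.

\emph{A closed manifold containing $B$ and the $F_p$.} Let $\widehat N=W(H,\rho)$. A component of $X^H$ lies in $\widehat N$ if and only if its normal representation is $\rho$: the component of $W^H$ that contains it has the same normal representation, and it contains a point with isotropy $H$ by \eqref{eq:max}. So $\partial\widehat N=N$. By Lemma~\ref{lem:cap}, $\overline N=\widehat N\cup_ND(\Lambda)$ is a closed oriented $T$-manifold of dimension $m-2k$, where $D(\Lambda)$ is oriented by $o(B)$ followed by the complex orientation of $\Lambda$. The fixed set of $D(\Lambda)$ is the zero section $B$, with normal bundle $\Lambda$. As $T$ acts on the fibers through $\chi$, formula \eqref{eq:twist} gives the equivariant Euler class $\chi+c_1(\Lambda)$, where $c_1(\Lambda)\in H^2(B;\mathbb Q)$ is the ordinary class. By Lemma~\ref{lem:type}, $\overline N^{\,T}=B\sqcup\bigsqcup_{p\in P(H,\rho)}F_p$.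

\emph{Bundles.} We need equivariant classes on $\overline N$ that restrict on $B$ to the integrands of \eqref{eq:charnum}. Let $q:D(\Lambda)\to B$ be the projection. If $\mathcal V$ is a complex $T$-bundle on $\widehat N$ on which $H$ acts trivially, then $\mathcal V|_N\cong\pi^*(\mathcal V|_N/T)$ by (G4), so $\mathcal V$ and $q^*(\mathcal V|_N/T)$ glue to a $T$-bundle $\overline{\mathcal V}$ on $\overline N$. Its restriction to $B$ is $\mathcal V|_N/T$ with trivial action. We apply this to
\[
\mathcal V=\widehat N\times\mathbb C_{-\chi},\qquad\mathcal V=\xi^H,\qquad\mathcal V=\mathcal E^j\otimes\mathbb C_{-\gamma_j},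
\]
where $\mathcal E^j$ are the parts of the normal bundle of $\widehat N$; the twist by $-\gamma_j$ makes the action of $H$ trivial. The restrictions to $B$ are the bundle $\Lambda$ of \eqref{eq:Lambda}, now with trivial action, $\xi_B$, and $\bar E^j$. Let $\omega\in H_T^*(\overline N)$ be the product of the $h$-th power of $c_1$ of the first bundle, the $h_{0,\ell}$-th powers of $c_\ell$ of the second, and the $h_{j,\ell}$-th powers of $c_\ell$ of the others, with total degree $\dim B$.

\emph{Localization.} Since $\deg\omega=m-2k-2<\dim\overline N$, the ABBV formula gives
\[
0=\sum_{p\in P(H,\rho)}\int_{F_p}\frac{\omega|_{F_p}}{e(E_p^0)}+\int_B\frac{\omega|_B}{\chi+c_1(\Lambda)} .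
\]
The class $\omega|_B$ is the integrand of \eqref{eq:charnum}; it lies in the top degree of $H^*(B;\mathbb Q)$, so $\omega|_B\,c_1(\Lambda)=0$ and the last integral is $\chi^{-1}\int_B\omega|_B$. With Lemma~\ref{lem:type} we obtain
\begin{equation}\label{eq:numbers}
\int_B\omega|_B=-\chi\sum_{p\in P(H,\rho)}\int_{F_p}\frac{(-\chi)^h\prod_\ell c_\ell(\xi_p\oplus E_p^0)^{h_{0,\ell}}\prod_{j,\ell}c_\ell(E_p^j\otimes\mathbb C_{-\gamma_j})^{h_{j,\ell}}}{e(E_p^0)} .
\end{equation}
For isolated fixed points the $p$-th summand is
\[
\varepsilon_p\,(-\chi)^h\prod_\ell\sigma_\ell(X_p^0)^{h_{0,\ell}}\prod_{j,\ell}\sigma_\ell(\beta-\gamma_j:\beta\in X_p^j)^{h_{j,\ell}}\Big/\prod_{\alpha\in X_p^0}\alpha .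
\]

\emph{Use of the hypothesis.} Expand each $c_\ell(E_p^j\otimes\mathbb C_{-\gamma_j})$ by \eqref{eq:twist}. The rank of $E_p^j$ is $k_j$ for all $p\in P(H,\rho)$, so the coefficients $\binom{k_j-u}{\ell-u}(-\gamma_j)^{\ell-u}$ do not depend on $p$. Thus the numerator in \eqref{eq:numbers} is a linear combination, with coefficients in $H^*(BT;\mathbb Q)$ independent of $p$, of numerators of \eqref{eq:Lgen} of degree at most $m-2k-2<m-2k$. Since $\int_{F_p}$ is $H^*(BT;\mathbb Q)$-linear, $L(H,\rho)$ shows that the right side of \eqref{eq:numbers} is zero.
\end{proof}

The proof uses numerators of all even degrees below $m-2k$, the smaller ones accompanied by powers of $\chi$ and $\gamma_j$. As a check of the signs, take the disc $D(\mathbb C_{\pm a})$ over $\mathrm{pt}^\varepsilon$ and $\chi=a>0$. Then \eqref{eq:numbers} says that $B$ is a point of sign $\mp\varepsilon$. Directly: for $\varepsilon=1$ the rule $o(N)\wedge\nu=o(D)$ orients the circle $N$ clockwise, $w$ is counterclockwise for the weight $+a$, and $o(N)=o(B)\wedge w$ by \eqref{eq:phiB}.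

\subsection{Removing one group}

\begin{proposition}\label{prop:step}
Let $W$ be a partial realization with boundary $X$, and let $H$ have codimension one and satisfy \eqref{eq:max}. If $L(H,\rho)$ holds for all $\rho$, there is a partial realization $W'$ such that every isotropy group of $\partial W'$ is either an isotropy group of $X$ different from $H$ or a proper closed subgroup of $H$.
\end{proposition}

\begin{proof}
Finitely many normal representations $\rho$ occur in $X^H$. For each of them, Lemma~\ref{lem:numbers} and Proposition~\ref{prop:one} give a pair $(Z_\rho,E_{Z_\rho})$. Apply Lemma~\ref{lem:surgery} to $X$ with $K=H$, the whole fixed set $X^H$, and $Z=\bigsqcup_\rho Z_\rho$, and let $U$ be the bordism from $X$ to $X'$. The isotropy groups of $D(E_Z)$ are contained in $H$, because those of $Z$ equal $H$, and $X^T=\emptyset$; hence $U^T=\emptyset$, and $W'=W\cup U$ is a partial realization with boundary $X'$. A point of $X'$ lies either in $X\smallsetminus X^H$, and then its isotropy group is not $H$, or in $S(E_Z)$, and then its isotropy group is a proper subgroup of $H$, since the fibers of $E_Z$ have no nonzero $H$-fixed vectors.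
\end{proof}

\subsection{The induction}

The proposition requires $H$ to be maximal among the isotropy groups of the boundary, and it may create new isotropy groups inside $H$. So we list in advance all groups of codimension one that can appear and remove them from the largest to the smallest.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Proposition~\ref{prop:nec} only sufficiency remains. Assume $L(H,\rho)$ for all types of codimension one. The manifold $\bigsqcup_pD(E_p)$ is a partial realization because $E_p^T=0$; its boundary $X_0=\bigsqcup_pS(E_p)$ has proper isotropy groups.

Let $H_1,\dots,H_r$ be all closed subgroups of codimension one that are contained in some isotropy group of codimension one of $X_0$. There are finitely many: if $H'\le H$ both have codimension one, then $H'$ contains the identity component $H^0$, and $H/H^0$ is finite. Number them so that $H_a\subseteq H_b$ implies $a\le b$. Let $\mathcal F_i$ be the set consisting of $H_1,\dots,H_i$ and all closed subgroups of codimension at least two. A proper closed subgroup of $H_i$ lies in $\mathcal F_{i-1}$: if it has codimension one, it is some $H_a\subseteq H_i$ with $a\ne i$, so $a<i$.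

We construct, for $i=r,r-1,\dots,0$, a partial realization $W_i$ such that the isotropy groups of $\partial W_i$ lie in $\mathcal F_i$. Take $W_r=\bigsqcup_pD(E_p)$. Given $W_i$ with $i\ge1$, put $H=H_i$. The isotropy group of a point of $(\partial W_i)^H$ contains $H$, so its codimension is at most one, and it lies in $\mathcal F_i$; thus it is some $H_b\supseteq H_i$ with $b\le i$, and $b=i$ by the numbering. So \eqref{eq:max} holds, and Proposition~\ref{prop:step} gives $W_{i-1}$: the isotropy groups of its boundary lie in $\mathcal F_i\smallsetminus\{H_i\}=\mathcal F_{i-1}$ or are proper closed subgroups of $H_i$.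

All isotropy groups of $\partial W_0$ have codimension at least two. (If $\dim T\le1$, then $\partial W_0=\emptyset$.) By Proposition~\ref{prop:two} with $c=2$ we have $\partial W_0=\partial U$, where all isotropy groups of $U$ have codimension at least one, that is, $U^T=\emptyset$. Then $M=W_0\cup-U$ is a realization.
\end{proof}

\section{Isolated fixed points}\label{sec:isolated}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:dict}(a) the attached fixed data satisfies the hypothesis of Theorem~\ref{thm:C}. A realization of it, with the induced orientation, realizes the isotropy data by Lemma~\ref{lem:dict}(b).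
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The implication (i)$\Rightarrow$(ii) follows from Lemma~\ref{lem:dict} and Proposition~\ref{prop:nec}, (ii)$\Rightarrow$(iii) is trivial, and (iii)$\Rightarrow$(i) is Theorem~\ref{thm:A}.

\emph{Finiteness.} If $p\in P(H,\rho)$, then by (G5) the group $H$ is the intersection of the kernels of the elements of the sub-multiset $X_p^0$ of $X_p$, which leaves finitely many possibilities, and $\rho$ is determined by $p$ and $H$. For each type there are finitely many monomials of degree less than $n-k$.

\emph{Uniqueness.} Let $M$ and $M'$ be normalized realizations; we show that $X=M\sqcup-M'$ bounds a structured $T$-manifold. Let $P^\varepsilon$ be the set $P$ as a structured $0$-manifold with signs $\varepsilon_p$. By Lemma~\ref{lem:dict}(b), $X^T=P^\varepsilon\sqcup-P^\varepsilon$, with normal space $V_p$ at both copies of $p$. Apply Lemma~\ref{lem:surgery} with $K=T$, $N=X^T$, $Z=P^\varepsilon\times[0,1]$ and $E_Z=V_p$ over $\{p\}\times[0,1]$. It gives a bordism $U_0$ from $X$ to a manifold $X'$ with $X'^T=\emptyset$, since $X'$ consists of points of $X\smallsetminus X^T$ and of $S(E_Z)$, and $V_p^T=0$. By Proposition~\ref{prop:two} with $c=1$ we have $X'=\partial U'$,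 and $-U_0\cup U'$ has boundary $X$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:GKM}]
Let $\dim T/H=1$ and $p\in P(H,\rho)$. The weights in $X_p^0$ generate $\widehat{T/H}\cong\mathbb Z$, so there is at least one, and any two of them are linearly dependent, so there is exactly one. Hence $n-k=1$, and only the numerator $1$ occurs in $L(H,\rho)$. Now use the equivalence of (i) and (iii) in Theorem~\ref{thm:B}.
\end{proof}

In the corollary $\alpha_p=\pm\chi$ for a generator $\chi$ of $\widehat{T/H}$. So the condition is the one met in \S\ref{sub:surfaces}: the points of $P(H,\rho)$ with $\varepsilon_p\alpha_p=\chi$ are as many as those with $\varepsilon_p\alpha_p=-\chi$.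

\begin{remark}[Rational span]\label{rem:rational}
Let $P_{\mathbb Q}(H,\rho)$ and $L_{\mathbb Q}(H,\rho)$ be defined as $P(H,\rho)$ and $L(H,\rho)$, but requiring only that $X_p^0$ span $\widehat{T/H}\otimes\mathbb Q$. Theorem~\ref{thm:A} holds with $L_{\mathbb Q}$ in place of $L$. The hypothesis is used only in Lemma~\ref{lem:numbers}. There, let $\widehat N$ be the union of \emph{all} components of $W^H$ with normal representation $\rho$. Still $\partial\widehat N=N$. A point $p\in P$ lies in $\widehat N$ if and only if the weights outside $X_p^0$ give $\rho$. Since $N\ne\emptyset$ has dimension $2(n-k)-1$, we have $n-k\ge1$, so $X_p^0\neq\emptyset$ for such $p$; for $\dim T/H=1$ this is the same as spanning rationally. Hence $\widehat N^T=P_{\mathbb Q}(H,\rho)$, and the rest of the proof is unchanged.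

The conditions $L_{\mathbb Q}(H,\rho)$ are also necessary. In Proposition~\ref{prop:nec} use the components of $M^H$ with normal representation $\rho$ whose pointwise stabilizer has the dimension of $H$; by the proof of Lemma~\ref{lem:type} and the rank formula in (G5), their fixed points form $P_{\mathbb Q}(H,\rho)$. Disconnected subgroups are needed in this reading as well: for $T=S^1$ the data $(2,+),(2,+),(-1,+)$ satisfies $L_{\mathbb Q}(1,0)$, since $\frac12+\frac12-1=0$, but not $L_{\mathbb Q}(\mu_2,0)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GKMreal}
\emph{Realization of fixed-point data for GKM actions},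
\texttt{https://www.ma.imperial.ac.uk/\textasciitilde jcarlson/realization.pdf}.

\end{thebibliography}
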